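\title{Non-abelian $\sigma$-elementary groups are monolithic}

\begin{abstract}
The covering number $\sigma(G)$ of a finite non-cyclic group $G$ is the least number of proper subgroups whose union is $G$, and $G$ is $\sigma$-elementary if $\sigma(G)<\sigma(G/N)$ for every non-trivial normal subgroup $N$. We prove the conjecture of Lucchini and Detomi that every non-abelian $\sigma$-elementary group has a unique minimal normal subgroup. More precisely, a non-trivial $\sigma$-elementary group is either $C_p\times C_p$ or a primitive group with a unique minimal normal subgroup. The main step converts a family of $h$ maximal subgroups that covers one suitable coset of a non-abelian minimal normal subgroup $N$ into a cover of $G/C_G(N)$ with at most $2h-1$ members. The proof uses three results that depend on the classification of finite simple groups.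
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. A \emph{cover} of a non-cyclic group $G$ is a family $\mathcal H$ of proper subgroups of $G$ with $\bigcup_{H\in\mathcal H}H=G$, and the \emph{covering number} $\sigma(G)$ is the smallest size of a cover. The subgroups $\langle g\rangle$ with $g\ne1$ form a cover, so $\sigma(G)\le|G|-1$. A cyclic group has no cover, because no proper subgroup contains a generator. For cyclic $G$ we put $\sigma(G)=\infty$, with the convention that $n<\infty$ for every integer $n$. In $C_p\times C_p$ ($p$ prime) and in $\operatorname{Sym}(3)$ every non-identity element lies in exactly one proper subgroup, so every non-trivial proper subgroup is needed: $\sigma(C_p\times C_p)=p+1$ and $\sigma(\operatorname{Sym}(3))=4$.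

The preimages of the members of a cover of $G/N$ cover $G$. Hence
\begin{equation}\label{eq:quotient}
\sigma(G)\le\sigma(G/N)\qquad\text{for every normal subgroup $N$ of $G$.}
\end{equation}
The group $G$ is called \emph{$\sigma$-elementary} if $\sigma(G)<\sigma(G/N)$ for every non-trivial normal subgroup $N$. These are the groups whose covering number is not inherited from a proper quotient, and the computation of $\sigma$ reduces to them. Indeed, let $G$ be non-cyclic and let $N$ be maximal among the normal subgroups with $\sigma(G/N)=\sigma(G)$. For a normal subgroup $M>N$ we have $\sigma(G/M)\ge\sigma(G)$ by \eqref{eq:quotient} and $\sigma(G/M)\ne\sigma(G)$ by the choice of $N$, so $G/N$ is $\sigma$-elementary.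

A non-cyclic group all of whose proper quotients are cyclic is $\sigma$-elementary. This applies to $C_p\times C_p$, to $\operatorname{Sym}(3)$ and to every non-abelian simple group. A group is \emph{monolithic} if it has a unique minimal normal subgroup. The group $C_p\times C_p$ has $p+1$ minimal normal subgroups, while the other examples are monolithic. Lucchini and Detomi conjectured that every non-abelian $\sigma$-elementary group is monolithic; the conjecture is stated in \cite{problem}. We prove it.

\begin{theorem}\label{thm:A}
Every non-abelian $\sigma$-elementary group is monolithic.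
\end{theorem}

Call a group $G$ \emph{primitive} if it has a maximal subgroup that contains no non-trivial normal subgroup of $G$.

\begin{theorem}\label{thm:B}
A non-trivial $\sigma$-elementary group is either isomorphic to $C_p\times C_p$ for a prime $p$ (these groups are $\sigma$-elementary and not monolithic), or primitive with a unique minimal normal subgroup.
\end{theorem}

\begin{corollary}\label{cor:C}
For every non-cyclic group $G$ we have $\sigma(G)=\min\sigma(X)$, where $X$ runs over the quotients of $G$ that are isomorphic to some $C_p\times C_p$ or are primitive with a unique minimal normal subgroup.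
\end{corollary}

The simplest non-abelian test of the conjecture is a direct product of two simple groups. It shows why one expects the answer above, and it contains the skeleton of the proof.

\begin{example}\label{ex:ST}
Let $G=S\times T$ with $S,T$ non-abelian simple. We show that $G$ is not $\sigma$-elementary. Suppose that $\sigma(G)<\sigma(S)$ and $\sigma(G)<\sigma(T)$, and let $\mathcal H$ be a cover of size $\sigma(G)$ by maximal subgroups.

\emph{Step 1: every $H\in\mathcal H$ contains $S$ or $T$.} Otherwise $HS=HT=G$. The subgroup $H\cap S\neq S$ is normalized by $H$ and centralized by $T$, so it is normal in $G$ and hence trivial. Thus $H\cong G/S\cong T$ has index $|S|$. This is not a prime, so the maximal subgroup $H$ is not normal and has $|S|$ conjugates. Every conjugate $B$ belongs to $\mathcal H$, for otherwise the proper subgroups $B\cap H'$ ($H'\in\mathcal H$) of $B\cong T$ cover $B$ and $\sigma(T)\le\sigma(G)$. Hence $\sigma(G)\ge|S|>\sigma(S)$, a contradiction.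

\emph{Step 2.} The members that contain $S$ do not cover $G$, since $\sigma(G/S)>\sigma(G)$. If they miss $g$, they miss the whole coset $gS$. So $gS$ lies in the union of the other members, which by Step 1 have the form $M\times T$ with $M<S$. These subgroups $M$ cover $S$, and $\sigma(S)\le\sigma(G)$, a contradiction.
\end{example}

Now let $G$ be $\sigma$-elementary with two minimal normal subgroups $N_1,N_2$, let $\mathcal H$ be a smallest cover by maximal subgroups, and let $h_i$ be the number of members that do not contain $N_i$. Step 1 survives: unless $G\cong C_p\times C_p$, every member contains $N_1$ or $N_2$, so $h_1+h_2\le\sigma(G)$. Step 2 still gives a coset of $N_i$ that is covered by $h_i$ members. But the quotient one wants to cover, which for non-abelian $N_i$ is $G/C_G(N_i)$, is in general larger than $N_i$, and covering one coset is far from covering the group. The heart of the paper is that passing from a coset to the group costs less than a factor of two: $\sigma(G)\le2h_i-2$. This is what we can afford, because adding the two inequalities gives $h_1+h_2\ge\sigma(G)+2$.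

For abelian $N_i$ the inequality is elementary (Section~\ref{sec:covers}). For non-abelian $N_i$ it follows from Proposition~\ref{prop:key}, from which the theorems are deduced in Section~\ref{sec:deduction}. Sections~\ref{sec:setup}--\ref{sec:averaging} prove the proposition; Section~\ref{sec:m1} and Example~\ref{ex:m2} treat by hand the cases of one and two simple factors, where its two main ideas first appear.

\section{Conventions and tools}\label{sec:tools}

We write $x^g=g^{-1}xg$. Actions are on the right, automorphisms are written as exponents and composed from left to right, and an automorphism $\alpha$ \emph{stabilizes} a subgroup $M$ if $M^\alpha=M$. A \emph{complement} of $N\trianglelefteq G$ is a subgroup $B$ with $BN=G$ and $B\cap N=1$.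

\subsection*{Standard facts on groups}
Dedekind's law states that $B\cap AH=A(B\cap H)$ for subgroups $A\le B$ and $H$. A normal maximal subgroup has prime index, and a maximal subgroup $H$ of $G$ that is not normal equals its normalizer, so it has $|G:H|$ conjugates. Two distinct minimal normal subgroups intersect trivially and centralize each other. A minimal normal subgroup $N$ of $G$ is a direct product of isomorphic simple groups. If $N=S_1\times\dots\times S_m$ is non-abelian, then $Z(N)=1$, the $S_i$ are the only minimal normal subgroups of $N$, and $G$ permutes them transitively by conjugation.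

\subsection*{Blocks}
Let $P$ be a transitive permutation group on a finite set $\Omega$. A \emph{block} is a non-empty subset $B$ such that $B^g=B$ or $B^g\cap B=\emptyset$ for each $g\in P$. The translates of a block form a $P$-invariant partition of $\Omega$ into parts of equal size, and each part of a $P$-invariant partition is a block. The stabilizer of a block $B$ is transitive on $B$. A non-empty intersection of two blocks is a block. A block with at least two points is \emph{minimal} if it properly contains no block with at least two points. The group $P$ is \emph{primitive} if its only blocks are $\Omega$ and the singletons; then every non-trivial normal subgroup is transitive, because its orbits are blocks. Finally $P$ is \emph{regular} if its point stabilizers are trivial, that is, if $|P|=|\Omega|$.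

\subsection*{Three results on simple groups}
For a non-abelian simple group $S$ let $n(S)$ be the smallest index of a proper subgroup. The action on the cosets of such a subgroup embeds $S$ in $\operatorname{Sym}(n(S))$, and $\operatorname{Sym}(4)$ is solvable, so $n(S)\ge5$. The next three results depend on the classification of finite simple groups.

\begin{theorem}[\cite{Rowley}]\label{thm:R}
A group with a fixed-point-free automorphism, that is, an automorphism fixing only the identity, is solvable.
\end{theorem}

\begin{theorem}[{\cite[Lemma 2.7]{AG}}]\label{thm:AG}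
If $S$ is a non-abelian simple group, then $|\operatorname{Out}(S)|<n(S)$.
\end{theorem}

\begin{theorem}[\cite{Lev}]\label{thm:L}
A non-trivial group $G$ that is not of prime order has a proper subgroup of order at least $|G|^{1/2}$.
\end{theorem}

We use only $|\operatorname{Out}(S)|\le n(S)$ from Theorem~\ref{thm:AG}, only the consequence $n(S)^2\le|S|$ of Theorem~\ref{thm:L}, and Theorem~\ref{thm:R} in the following form.

\begin{corollary}\label{cor:R}
\begin{enumerate}
\item[(a)] If $N\ne1$ is a direct product of non-abelian simple groups and $\alpha\in\operatorname{Aut}(N)$, then $C_N(\alpha)\ne1$.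
\item[(b)] Every automorphism $\alpha$ of a non-abelian simple group $S$ stabilizes a subgroup $M$ with $1<M<S$.
\end{enumerate}
\end{corollary}

\begin{proof}
Part (a) holds because $N$ is not solvable. For (b) take $M=C_S(\alpha)$ if $\alpha\ne1$, and any subgroup of prime order if $\alpha=1$.
\end{proof}

\subsection*{Subdirect products}
Let $N=S_1\times\dots\times S_m$ with all $S_i$ non-abelian simple. Let $\pi_i\colon N\to S_i$ be the projections and put $S_B=\prod_{i\in B}S_i$ for $B\subseteq\{1,\dots,m\}$. A subgroup $\Delta\le S_B$ is a \emph{full diagonal subgroup} of $S_B$ if $\pi_l$ maps $\Delta$ isomorphically onto $S_l$ for every $l\in B$. For fixed $i\in B$ it then has the form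
\begin{equation}\label{eq:diag}
\Delta=\Bigl\{\prod_{l\in B}s^{\varphi_l}: s\in S_i\Bigr\}\qquad\text{with isomorphisms }\varphi_l\colon S_i\to S_l,\ \varphi_i=1 .
\end{equation}

\begin{lemma}\label{lem:subdirect}
Let $L\le N$ satisfy $\pi_i(L)=S_i$ for all $i$. Let $\mathcal B$ be the partition of $\{1,\dots,m\}$ in which $i,j$ lie in the same part if and only if $L\cap\ker\pi_i=L\cap\ker\pi_j$. Then $L=\prod_{B\in\mathcal B}L_B$, where $L_B=L\cap S_B$ is a full diagonal subgroup of $S_B$.
\end{lemma}

\begin{proof}
Let $J_B$ be the common kernel $L\cap\ker\pi_i$ ($i\in B$). Then $L/J_B$ is non-abelian simple, $\bigcap_BJ_B=1$, and $L_B=\bigcap_{B'\ne B}J_{B'}$ (which is $L$ if $\mathcal B=\{B\}$). If two normal subgroups $A_1,A_2$ of $L$ are not contained in $J_B$, both map onto $L/J_B$, so $[A_1,A_2]\le A_1\cap A_2$ maps onto the perfect group $L/J_B$, and $A_1\cap A_2\not\le J_B$. The $J_{B'}$ with $B'\ne B$ are maximal normal subgroups different from $J_B$, so they are not contained in $J_B$, and by induction $L_B\not\le J_B$. Hence $L_B$ maps onto $L/J_B$, and $L_B\cap J_B=1$. So $\pi_i\colon L_B\to S_i$ is an isomorphism for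 $i\in B$. The direct product $\prod_BL_B\le L$ has order $\prod_B|L/J_B|\ge|L|$, since $L$ embeds in $\prod_BL/J_B$.
\end{proof}

\section{Smallest covers of a $\sigma$-elementary group}\label{sec:covers}

In this section and the next, $G$ is a non-trivial $\sigma$-elementary group. It is not cyclic, since otherwise $N=G$ would give $\infty<\infty$; so $\sigma(G)<\infty$. Replacing each member of a smallest cover by a maximal subgroup containing it, we obtain a cover $\mathcal H$ with $|\mathcal H|=\sigma(G)$ that consists of maximal subgroups. For a minimal normal subgroup $N$ put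
\[
\mathcal H_N=\{H\in\mathcal H:N\not\le H\},\qquad h_N=|\mathcal H_N| .
\]
Each $H\in\mathcal H_N$ satisfies $HN=G$ by maximality. The hypothesis on $G$ is often used as follows:
\begin{equation}\label{eq:principle}
\begin{gathered}
\text{at most $\sigma(G)$ proper subgroups, all containing a normal subgroup}\\
\text{$N\ne1$, never cover $G$,}
\end{gathered}
\end{equation}
because their images would cover $G/N$.

\begin{lemma}\label{lem:complement}
Let $1\ne N\trianglelefteq G$ and let $B$ be a maximal subgroup of $G$ that is a complement of $N$. Then $B\in\mathcal H$. If $B$ is not normal, then $\mathcal H$ contains the $|N|$ conjugates of $B$.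
\end{lemma}

\begin{proof}
If $B\notin\mathcal H$, then $B\not\le H$ for all $H\in\mathcal H$, so the proper subgroups $B\cap H$ of $B$ cover $B\cong G/N$. Then $\sigma(G/N)\le\sigma(G)$, a contradiction. A non-normal $B$ has $|G:B|=|N|$ conjugates, and they are again maximal complements of $N$.
\end{proof}

\begin{lemma}\label{lem:abelian}
Let $V$ be an abelian minimal normal subgroup of $G$.
\begin{enumerate}
\item[(a)] Every $H\in\mathcal H_V$ is a complement of $V$, and $h_V\ge|V|$.
\item[(b)] If $V$ is central, then $G\cong C_p\times C_p$ for a prime $p$.
\item[(c)] If $V$ is not central and $G$ has another minimal normal subgroup, then $\sigma(G)\le2|V|-2\le2h_V-2$.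
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The subgroup $H\cap V\ne V$ is normalized by $H$ and by the abelian group $V$, so it is normal in $HV=G$ and hence trivial. By \eqref{eq:principle} the members of $\mathcal H$ containing $V$ miss some $g$, hence the whole coset $gV$. So $gV\subseteq\bigcup\mathcal H_V$. A complement of $V$ meets $gV$ in exactly one element, whence $h_V\ge|V|$.

(b) Here $|V|=p$ is prime, and each $H\in\mathcal H_V$ is normal in $HV=G$ of index $p$. By (a) there are $H_1\ne H_2$ in $\mathcal H_V$. Then $H_1H_2=G$, so $G/(H_1\cap H_2)$ has order $p^2$ and embeds in $G/H_1\times G/H_2$; thus it is $C_p\times C_p$. Suppose $H_1\cap H_2\ne1$. Then $\sigma(G)<p+1$, so $\sigma(G)\le p\le h_V\le\sigma(G)$, and $\mathcal H=\mathcal H_V$ consists of $p$ subgroups of index $p$. Their union has at most $p(|G|/p-1)+1<|G|$ elements, a contradiction. So $H_1\cap H_2=1$.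

(c) Let $H\in\mathcal H_V$. The subgroup $C_H(V)=H\cap C_G(V)$ is normalized by $H$ and centralized by $V$, so it is normal in $G$, and $C_G(V)=VC_H(V)$ by Dedekind's law. A second minimal normal subgroup lies in $C_G(V)$ but not in $V$, so $C_H(V)\ne1$. Hence $\sigma(G)<\sigma(X)$ for $X=G/C_H(V)=V\rtimes Q$, where $Q=H/C_H(V)$. It suffices to show $\sigma(X)\le2|V|-1$.

The $Q$-invariant subgroups of $V$ are normal in $G$, and $Q$ does not centralize $V$ because $V$ is not central in $G=HV$. So $C_V(Q)=1$, that is, $C_Q(w)<Q$ for all $1\ne w\in V$. Let $q\in Q$. If $q$ fixes some $w\ne1$ in $V$, then $qV$ lies in the proper subgroup $VC_Q(w)$. If $C_V(q)=1$, then $u\mapsto q^u=q(u^{-1})^qu$ is an injective map $V\to qV$, hence a bijection, and $qV\subseteq\bigcup_{u\in V}Q^u$. So $X$ is covered by at most $|V|-1$ subgroups $VC_Q(w)$ and at most $|V|$ conjugates of $Q$. The last inequality in (c) is (a).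
\end{proof}

For an abelian $V$ the number $h_V$ is at least $|V|$, which makes crude counting sufficient. For a non-abelian $N$ the opposite happens: no member of $\mathcal H_N$ is a complement. In exchange, all members of $\mathcal H_N$ descend to the quotient by $C_G(N)$.

\begin{lemma}\label{lem:nonabelian}
Suppose that $G$ has at least two minimal normal subgroups. Let $N$ be a non-abelian one, $C=C_G(N)$ and $X=G/C$, and identify $N$ with $NC/C$. Then $C\ne1$, the subgroup $N$ is minimal normal in $X$ with $C_X(N)=1$, and $\sigma(X)\le|N|-1$. Every $H\in\mathcal H_N$ satisfies $H\cap N\ne1$ and $C\le H$.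
\end{lemma}

\begin{proof}
The other minimal normal subgroups lie in $C$, so $C\ne1$. The identification is possible since $C\cap N=Z(N)=1$, and it respects conjugation, so $N$ is minimal normal in $X$. If $gC$ centralizes $NC/C$, then $[g,N]\le C\cap N=1$ and $g\in C$; so $C_X(N)=1$. By Corollary~\ref{cor:R}(a) each $x\in X$ centralizes a subgroup $R\le N$ of prime order. As $1<R<N$, the normalizer $N_X(R)$ is a proper subgroup, and it contains $x$. There are at most $|N|-1$ such $R$, so $\sigma(X)\le|N|-1$.

Let $H\in\mathcal H_N$ and suppose $H\cap N=1$. Then $|G:H|=|N|$ is not prime, so $H$ is not normal, and Lemma~\ref{lem:complement} gives $\sigma(G)\ge|N|>\sigma(G/C)>\sigma(G)$, a contradiction. So $H\cap N\ne1$. If $C\not\le H$, then $G=HC$ normalizes $H\cap N$, which contradicts $1<H\cap N<N$.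
\end{proof}

\section{The key proposition and the proofs of the theorems}\label{sec:deduction}

Lemma~\ref{lem:nonabelian} moves the problem to the group $X=G/C_G(N)$. The following statement about $X$ alone isolates what is needed.

\begin{proposition}\label{prop:key}
Let $X$ be a group with a non-abelian minimal normal subgroup $N$ such that $C_X(N)=1$. Let $\mathcal K$ be a family of $h$ maximal subgroups of $X$ such that $HN=X$ and $H\cap N\ne1$ for all $H\in\mathcal K$. Call a coset $xN$ \emph{covered} if $xN\subseteq\bigcup\mathcal K$. Suppose that the set of covered cosets is not contained in a union of at most $h$ proper subgroups of $X/N$. Then $\sigma(X)\le2h-1$.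
\end{proposition}

\begin{corollary}\label{cor:key}
Suppose that $G$ has at least two minimal normal subgroups and that $N$ is a non-abelian one. Then $\sigma(G/C_G(N))\le2h_N-1$, and hence $\sigma(G)\le2h_N-2$.
\end{corollary}

\begin{proof}
Use the notation of Lemma~\ref{lem:nonabelian} and put $\mathcal K=\{H/C:H\in\mathcal H_N\}$. These are $h_N$ maximal subgroups of $X$ with $(H/C)N=X$, and $(H\cap NC)/C=(H\cap N)C/C\ne1$ by Dedekind's law. Let $U$ be the set of elements of $G$ missed by $\mathcal H\setminus\mathcal H_N$. If $g\in U$, the members of $\mathcal H\setminus\mathcal H_N$ miss $gN$, so $gN\subseteq\bigcup\mathcal H_N$, and the image of $gN$ in $X$ is a covered coset. If the covered cosets were contained in a union of at most $h_N$ proper subgroups of $X/N=G/NC$, the preimages of these subgroups in $G$ would cover $U$. Together with $\mathcal H\setminus\mathcal H_N$ they would be at most $\sigma(G)$ proper subgroups containing $N$ and covering $G$, against \eqref{eq:principle}. So Proposition~\ref{prop:key} applies. The last claim follows from $C\ne1$.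
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
Let $G$ be a non-trivial $\sigma$-elementary group with distinct minimal normal subgroups $N_1,N_2$, and suppose that $G\not\cong C_p\times C_p$ for every prime $p$. By Lemma~\ref{lem:abelian}(b) no minimal normal subgroup is central. Lemma~\ref{lem:abelian}(c) and Corollary~\ref{cor:key} give $\sigma(G)\le2h_{N_i}-2$ for $i=1,2$, so
\begin{equation}\label{eq:sum}
h_{N_1}+h_{N_2}\ge\sigma(G)+2 .
\end{equation}

We claim that $\mathcal H_{N_1}\cap\mathcal H_{N_2}=\emptyset$. Suppose that $H\in\mathcal H$ contains neither $N_1$ nor $N_2$. If some $N_i$ is non-abelian, Lemma~\ref{lem:nonabelian} shows that $H\ge C_G(N_i)$ contains the other one. So both are abelian, and $N_1N_2$ is abelian. The idea is that $H$ cuts out a third minimal normal subgroup $U=H\cap N_1N_2$. It is normalized by $H$ and centralized by $N_1$, so it is normal in $HN_1=G$. Dedekind's law gives $N_1N_2=N_1U=N_2U$, and $U\cap N_1=U\cap N_2=1$ by Lemma~\ref{lem:abelian}(a). Hence $|U|=|N_1|=|N_2|$, and both $U$ and $N_2$ map onto $N_1N_2/N_1$ by isomorphisms compatible with conjugation by $G$.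 So $U$ is a minimal normal subgroup. The complement $H$ of $N_1$ is not normal, for otherwise $[H,N_1]\le H\cap N_1=1$ and $N_1$ would be central in $HN_1=G$. By Lemma~\ref{lem:complement}, $\mathcal H$ contains the $|N_1|$ conjugates of $H$, and all of them contain $U$. By Lemma~\ref{lem:abelian}(a), at least $|U|=|N_1|$ members of $\mathcal H$ do not contain $U$. So $\sigma(G)\ge2|N_1|$, against Lemma~\ref{lem:abelian}(c). This proves the claim.

The claim gives $\sigma(G)\ge h_{N_1}+h_{N_2}$, which contradicts \eqref{eq:sum}. So a non-trivial $\sigma$-elementary group is some $C_p\times C_p$ or is monolithic, and Theorem~\ref{thm:A} follows. The groups $C_p\times C_p$ were discussed in the introduction. If $G$ is monolithic with minimal normal subgroup $N$, then $\mathcal H_N\ne\emptyset$ by \eqref{eq:principle}. A member of $\mathcal H_N$ contains no non-trivial normal subgroup, since every such subgroup contains $N$. So $G$ is primitive.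
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
By \eqref{eq:quotient}, $\sigma(G)\le\sigma(X)$ for all quotients $X$. As shown in the introduction, $G$ has a $\sigma$-elementary quotient $X$ with $\sigma(X)=\sigma(G)<\infty$. It is non-trivial, and Theorem~\ref{thm:B} applies to it.
\end{proof}

\begin{remark}
In $G=C_p\times C_p$ the family $\mathcal H$ consists of the $p+1$ subgroups of order $p$, so $h_{N_i}=p$ and $|\mathcal H_{N_1}\cap\mathcal H_{N_2}|=p-1$. The claim in the proof fails for every $p$, and the inequality $\sigma(G)\le2h_{N_i}-2$ fails only for $p=2$.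
\end{remark}

\section{The subgroups in the family $\mathcal K$}\label{sec:setup}

The rest of the paper proves Proposition~\ref{prop:key}, whose notation we keep. Write $N=S_1\times\dots\times S_m$, $S=S_1$, $n=n(S)$ and $\Omega=\{1,\dots,m\}$, with $\pi_i$ and $S_B$ as in Section~\ref{sec:tools}. The group $X$ acts transitively on $\Omega$ by $S_i^{\,g}=S_{i^g}$, and $N$ acts trivially. Let $P\le\operatorname{Sym}(\Omega)$ be the image of $X$. An \emph{upper subgroup} is a proper subgroup of $X$ containing $N$. The last hypothesis of the proposition reads:
\begin{equation}\label{eq:E}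
\text{any family of at most $h$ upper subgroups misses some covered coset.}
\end{equation}
Applied to the empty family, it says that covered cosets exist.

The plan is to cover $X$ in two parts. Elements whose image in $X/N$ is degenerate in a suitable sense are covered by at most $h-1$ upper subgroups, and the others by at most $h$ normalizers of subgroups of $N$ built from $\mathcal K$. For the first part we need a lower bound for $h$, and for the second a description of the members of $\mathcal K$.

Let $H\in\mathcal K$ and $L=H\cap N$. Since $X=HN$ and $N$ acts trivially on $\Omega$, the subgroup $H$ induces the whole of $P$, and it meets every coset $xN$ in a coset of $L$. We use three times the following observation: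
\begin{equation}\label{eq:norm}
\text{if $1<L'<N$ and $H$ normalizes $L'$, then $H=N_X(L')$ and $L'\le L$.}
\end{equation}
Indeed $L'$ is not normal in $X$ by the minimality of $N$, so $N_X(L')$ is a proper subgroup containing the maximal subgroup $H$, and $L'\le N_X(L')\cap N=L$. The hypothesis $H\cap N\ne1$ allows us to take $L'=L$; this gives $H=N_X(L)$ and $N_N(L)=L$.

\begin{lemma}\label{lem:types}
Let $H\in\mathcal K$ and $L=H\cap N$. One of the following holds.
\begin{enumerate}
\item[(a)] \emph{Product type:} $L=M_1\times\dots\times M_m$ with $1<M_i<S_i$, $N_{S_i}(M_i)=M_i$ and $|M_i|=|M_1|$ for all $i$.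
\item[(b)] \emph{Diagonal type:} there is a $P$-invariant partition $\mathcal B$ of $\Omega$ into minimal blocks of size $r\ge2$ such that $L=\prod_{B\in\mathcal B}L_B$ with $L_B=L\cap S_B$ a full diagonal subgroup of $S_B$. In particular $|L|=|S|^{m/r}$.
\end{enumerate}
In both cases $|N:L|\ge n^m$.
\end{lemma}

\begin{proof}
Put $M_i=\pi_i(L)$. If $\eta\in H$ and $i^\eta=j$, then $M_i^{\,\eta}=\pi_j(L^\eta)=M_j$. As $H$ is transitive on $\Omega$, all $M_i$ have the same order, which is not $1$, and $H$ normalizes $\prod M_i$.

Suppose $M_1<S_1$. Then $1<\prod M_i<N$, so \eqref{eq:norm} gives $\prod M_i\le L$, and $L\le\prod M_i$ holds by definition. An element of $N_{S_i}(M_i)$ normalizes $L$, so it lies in $L\cap S_i=M_i$. Also $|N:L|=|S:M_1|^m\ge n^m$.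

Suppose $M_1=S_1$. Lemma~\ref{lem:subdirect} gives $\mathcal B$ and the decomposition. If $\eta\in H$ and $i^\eta=j$, then $(L\cap\ker\pi_i)^\eta=L\cap\ker\pi_j$, so $\mathcal B$ is invariant under $H$, hence under $P$. Its parts have a common size $r$, and $r\ge2$ as $L\ne N$. By Theorem~\ref{thm:L}, $|N:L|=|S|^{m-m/r}\ge|S|^{m/2}\ge n^m$. If the parts are not minimal blocks, the translates of a smaller block form a $P$-invariant partition $\mathcal B'$, strictly finer than $\mathcal B$, with parts of size at least $2$. Let $L'$ be the product over $B'\in\mathcal B'$ of the projections of $L$ to $S_{B'}$. Each projection is a full diagonal subgroup of $S_{B'}$, so $|L'|=|S|^{|\mathcal B'|}$ and $L<L'<N$. Also $H$ normalizes $L'$. This contradicts \eqref{eq:norm}.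
\end{proof}

Each member of $\mathcal K$ contains at most $|N|/n^m$ elements of a covered coset. Therefore
\begin{equation}\label{eq:h}
h\ge n^m\ge5^m .
\end{equation}

\section{One simple factor}\label{sec:m1}

When $m=1$ the proof needs only two elementary lemmas, both of which are used again in general. Call $a\in A$ a \emph{generator} of the group $A$ if $\langle a\rangle=A$.

\begin{lemma}\label{lem:nongen}
The non-generators of a group $A$ lie in a union of at most $|A|-1$ proper subgroups.
\end{lemma}

\begin{proof}
If $A$ is cyclic, there are at most $|A|-1$ non-generators; take the subgroups they generate. Otherwise take the subgroups $\langle a\rangle$ with $a\ne1$.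
\end{proof}

\begin{lemma}\label{lem:power}
Let $J\trianglelefteq W$ and let $uJ$ and $vJ$ be generators of $W/J$. Then every element of $vJ$ is a power of an element of $uJ$.
\end{lemma}

\begin{proof}
We have $vJ=(uJ)^l$ with $l$ coprime to $|W/J|$, and only $l$ modulo $|W/J|$ matters. By the Chinese remainder theorem we may also require $l\equiv1$ modulo every prime that divides $|W|$ but not $|W/J|$. Then $l$ is coprime to $|W|$, so $w\mapsto w^l$ is a bijection of $W$ (its inverse is $w\mapsto w^{l'}$ with $ll'\equiv1$ modulo $|W|$). It maps $uJ$ injectively into the coset $vJ$ of the same size, hence onto it.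
\end{proof}

Let $m=1$, so $N=S$. Since $C_X(S)=1$, the group $A=X/S$ embeds in $\operatorname{Out}(S)$, and $|A|\le n$ by Theorem~\ref{thm:AG}. By Lemma~\ref{lem:nongen} and \eqref{eq:h}, the elements $y$ for which $yS$ is a non-generator of $A$ lie in at most $n-1\le h-1$ upper subgroups. By \eqref{eq:E} these miss a covered coset $xS$, which is then a generator of $A$. If $yS$ is any generator, Lemma~\ref{lem:power} writes $y$ as a power of some $w\in xS$; and $w$ lies in some $H\in\mathcal K$, so $y\in H$. Hence $\sigma(X)\le(h-1)+h$.

In this argument $\mathcal K$ itself covers the second part. For $m\ge2$ the quotient $X/N$ need not be cyclic, and we must first find the right substitute for ``generator''.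

\section{Generic elements}\label{sec:generic}

For a block $B$ of $P$ let $\Gamma_B$ be its stabilizer in $X$. The next lemma produces upper subgroups: if $y$ permutes the $k$ translates of $B$ cyclically and $y^k$ lies in a smaller group than $\Gamma_B$, then $y$ preserves a structure that $X$ does not preserve.

\begin{lemma}\label{lem:pattern}
Let $B$ be a block of $P$, $k=m/|B|$, and $N\le\Lambda<\Gamma_B$. There is a family of at most $|\Gamma_B:\Lambda|^{k-1}$ upper subgroups whose union contains every $y\in X$ that permutes the $k$ translates of $B$ cyclically and satisfies $y^k\in\Lambda$.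
\end{lemma}

\begin{proof}
The $k$ right cosets $\Gamma_Bg$ correspond to the translates $B^g$, and each is a union of $|\Gamma_B:\Lambda|$ right cosets of $\Lambda$. Consider the sets $\Phi$ that consist of one right coset of $\Lambda$ inside each right coset of $\Gamma_B$ and contain $\Lambda$ itself. There are $|\Gamma_B:\Lambda|^{k-1}$ of them. Let $X_\Phi$ be the stabilizer of $\Phi$ under right multiplication. Then $N\le X_\Phi$, since $\Lambda g\nu=\Lambda(g\nu g^{-1})g=\Lambda g$ for $\nu\in N$. An element $\gamma\in\Gamma_B\setminus\Lambda$ maps $\Lambda$ to a different coset inside $\Gamma_B$, which is not in $\Phi$; so $X_\Phi<X$. For $y$ as in the statement, $B,B^y,\dots,B^{y^{k-1}}$ are distinct, so $\Phi=\{\Lambda y^i:0\le i<k\}$ is one of our sets, and $\Phi y=\Phi$ because $\Lambda y^k=\Lambda$.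
\end{proof}

Call $y\in X$ an \emph{$m$-cycle} if its image in $P$ is an $m$-cycle (for $m=1$, every $y$). An $m$-cycle permutes the parts of every $P$-invariant partition cyclically. If there are $k$ parts of size $r$, then $y^k$ stabilizes each part and induces an $r$-cycle on it.

An element $y$ that is not an $m$-cycle stabilizes the orbit of $1$ under $\langle y\rangle$, a set $\Delta$ with $1\in\Delta\ne\Omega$. The stabilizers of such sets are upper subgroups, as $P$ is transitive, and they form a family $\mathcal C_1$ with $|\mathcal C_1|\le2^{m-1}-1$. By \eqref{eq:E}, at most $h$ upper subgroups cannot cover $X$, so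
\begin{equation}\label{eq:cycles}
\text{if $j$ upper subgroups contain all $m$-cycles, then $j+2^{m-1}-1>h$.}
\end{equation}

Let $\Gamma=\Gamma_{\{1\}}=N_X(S)$, let $\tau\colon\Gamma\to\operatorname{Aut}(S)$ be the conjugation action, and put $T=\tau(\Gamma)$. Then $T\ge\tau(N)=\operatorname{Inn}(S)$, and $A=T/\operatorname{Inn}(S)\le\operatorname{Out}(S)$ has order at most $n$ by Theorem~\ref{thm:AG}. For an $m$-cycle $y$ we have $y^m\in\Gamma$; let $t_y\in A$ be the image of $y^m$. Since $(y\nu)^m\in y^mN$ for $\nu\in N$, it depends only on $yN$.

\begin{definition}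
An element $y\in X$ is \emph{generic} if it is an $m$-cycle and $t_y$ is a generator of $A$.
\end{definition}

\begin{lemma}\label{lem:generic}
The non-generic elements lie in the union of a family $\mathcal C$ of at most $h-1$ upper subgroups. There is a generic $x\in X$ such that $xN$ is covered.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:nongen} the non-generators of $A$ lie in at most $n-1$ proper subgroups of $A$. The preimage $\Lambda$ in $\Gamma$ of such a subgroup satisfies $N\le\Lambda<\Gamma$ and $|\Gamma:\Lambda|\le|A|\le n$. Lemma~\ref{lem:pattern} with $B=\{1\}$ and $k=m$ puts the non-generic $m$-cycles into at most $(n-1)n^{m-1}$ upper subgroups. Adding $\mathcal C_1$, we get a family $\mathcal C$ with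
\[
|\mathcal C|\le(n-1)n^{m-1}+2^{m-1}-1\le n^m-1\le h-1
\]
by \eqref{eq:h}. By \eqref{eq:E} some covered coset $xN$ lies in no member of $\mathcal C$. The members contain $N$, so $x\notin\bigcup\mathcal C$ and $x$ is generic.
\end{proof}

Fix such an $x$; in particular $A=\langle t_x\rangle$ is cyclic. It remains to cover the generic elements by at most $h$ proper subgroups.

\section{Slices, and two simple factors}\label{sec:slices}

Lemma~\ref{lem:power} no longer reaches all generic elements from $xN$. For instance, let $|A|=3$ and $X=(T\times T)\rtimes\langle\omega\rangle$, where the involution $\omega$ swaps the factors. In $X/N$ the square of $(a_1,a_2)\omega$ is $(a_1a_2,a_1a_2)$, so there are six generic cosets, those with $a_1a_2\ne1$. They have order $6$ in $X/N$, and only two of them are powers of $xN$. However, $t_y$ is a power of $t_x$ for every generic $y$. So we should compare the automorphisms that $y^m$ and the elements $z^m$ ($z\in xN$) induce on $S$. We set this up for an arbitrary invariant partition, since singletons will not always suffice.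

Let $\mathcal E$ be a $P$-invariant partition with $e$ parts of size $b=m/e$, and let $1\in E\in\mathcal E$. Put $K=S_E$, let $\psi\colon\Gamma_E\to\operatorname{Aut}(K)$ be the conjugation action, and let $W=\psi(\Gamma_E)$. Then $\psi(N)=\operatorname{Inn}(K)$, and $\psi$ maps $K$ isomorphically onto $\operatorname{Inn}(K)$ because $Z(K)=1$. With $K_i=K^{x^i}=S_{E^{x^i}}$ we have $N=K_0\times\dots\times K_{e-1}$. For $z\in xN$ we have $z^e\in x^eN\subseteq\Gamma_E$; put $f(z)=\psi(z^e)$. The cosets $zK$ with $z\in xN$ are called \emph{slices}. They partition $xN$, and there are $|N:K|=|K|^{e-1}$ of them.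

\begin{lemma}\label{lem:slice}
The map $f$ sends each slice bijectively onto the coset $\psi(x^e)\operatorname{Inn}(K)$.
\end{lemma}

\begin{proof}
For $z\in xN$ and $\kappa\in K$ we have $(z\kappa)^e=z^e\kappa^{z^{e-1}}\cdots\kappa^z\kappa$. For $0<j<e$ the factor $\kappa^{z^j}$ lies in $K_j$, which centralizes $K$. So $f(z\kappa)=f(z)\psi(\kappa)$, and $f(z)\in\psi(x^eN)=\psi(x^e)\operatorname{Inn}(K)$.
\end{proof}

Thus every single slice already sees the whole coset of automorphisms, and we are free to choose the slice that $\mathcal K$ covers most cheaply.

\begin{example}\label{ex:m2}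
Let $m=2$ and suppose that all members of $\mathcal K$ are of product type. Take for $\mathcal E$ the singletons, so $K=S$, $\psi=\tau$, $f(z)=\tau(z^2)$, and there are $|S|$ slices. For a slice $\Sigma$ let $\mathcal Y_\Sigma$ be the set of subgroups $H\cap S$ with $H\in\mathcal K$ meeting $\Sigma$. If $z\in H\cap\Sigma$, then $z^2\in H\cap\Gamma$ normalizes $H\cap S$. As $\Sigma\subseteq\bigcup\mathcal K$, Lemma~\ref{lem:slice} shows that each $a\in\tau(x^2)\operatorname{Inn}(S)$ stabilizes a member of $\mathcal Y_\Sigma$.

Let $y$ be generic. By Lemma~\ref{lem:power} in $T$, the automorphism $\tau(y^2)$ is a power of such an $a$, so $Y^{y^2}=Y$ for some $Y\in\mathcal Y_\Sigma$, and $y$ normalizes $Y\times Y^y$. How many subgroups $Y^y$ occur? Some $a_0\in\tau(x^2)\operatorname{Inn}(S)$ stabilizes $Y$, and $T=\langle a_0\rangle\operatorname{Inn}(S)$, so $\Gamma$ maps $Y$ only to its $|S:Y|$ conjugates under $S$ (recall $N_S(Y)=Y$). Since $y\in\Gamma x$, there are at most $|S:Y|$ possibilities for $Y^y$. So the generic elements lie in at most $\sum_{Y\in\mathcal Y_\Sigma}|S:Y|$ proper subgroups $N_X(Y\times Y')$.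

Now average over $\Sigma$. A member $H$ with $H\cap N=M_1\times M_2$ has $|M_1|^2$ points in $xN$ and $|M_1|$ points in each slice that it meets. So it meets $|M_1|$ slices and contributes $|M_1|\cdot|S:M_1|=|S|$ to $\sum_\Sigma\sum_{Y\in\mathcal Y_\Sigma}|S:Y|$. The total is at most $h|S|$, and some slice has $\sum_{Y\in\mathcal Y_\Sigma}|S:Y|\le h$.
\end{example}

For a member $H$ of diagonal type, $H\cap S=1$, and the construction gives nothing. The next two sections deal with this. Diagonal members fall into two kinds. For the first kind we enlarge $S$ to a product $K$ of factors in which $H\cap K\ne1$, and we show that Lemma~\ref{lem:power} still applies. The second kind has so few points in $xN$ that we can pay for each point separately.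

\section{Members of diagonal type}\label{sec:diagonal}

Let $H\in\mathcal K$ be of diagonal type with partition $\mathcal B$, let $1\in B\in\mathcal B$, $r=|B|$, $k=m/r$, and let $P_B$ be the permutation group induced by $\Gamma_B$ on $B$. It is transitive, and it is primitive: if $B_1$ is a block of $P_B$ and $B_1\cap B_1^{\,g}\ne\emptyset$ with $g\in P$, then $g$ stabilizes $B$, so $B_1^{\,g}=B_1$; thus $B_1$ is a block of $P$ inside the minimal block $B$. For every $m$-cycle $y$, the element $y^k$ induces an $r$-cycle in $P_B$. We say that $H$ is of \emph{cyclic type} if $P_B$ is generated by an $r$-cycle (then $P_B$ is regular), and of \emph{large type} if no subgroup of $P_B$ generated by an $r$-cycle is normal in $P_B$.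

\begin{lemma}\label{lem:dichotomy}
Every diagonal member of $\mathcal K$ is of cyclic or of large type. If it is of large type with parts of size $r$, then $m\ge r\ge11$ and $h<r^m$.
\end{lemma}

\begin{proof}
Suppose $H$ is of neither type. Then $P_B$ has a normal subgroup $Z\ne P_B$ generated by an $r$-cycle. Every non-trivial subgroup of the cyclic group $Z$ is characteristic in $Z$, so it is normal in the primitive group $P_B$, hence transitive, hence of order $r$. So $r$ is prime. The group $Z$ is its own centralizer in $\operatorname{Sym}(B)$, so $P_B/Z$ embeds in $\operatorname{Aut}(Z)$, of order $r-1$. Thus $Z$ is a normal Sylow $r$-subgroup and contains all $r$-cycles of $P_B$. Lemma~\ref{lem:pattern}, with $\Lambda$ the preimage of $Z$ in $\Gamma_B$, puts all $m$-cycles into at most $(r-1)^{k-1}\le r^{m/r}\le2^m$ upper subgroups (as $r\le2^r$). Then \eqref{eq:cycles} gives $h<2^m+2^{m-1}\le5^m$, against \eqref{eq:h}.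

Let $H$ be of large type. For each subgroup $Z\le P_B$ generated by an $r$-cycle let $\Lambda_Z$ be the preimage in $\Gamma_B$ of $N_{P_B}(Z)<P_B$. Its index is the size $c$ of the conjugacy class of $Z$ in $P_B$. For each $m$-cycle $y$ we have $y^k\in\Lambda_Z$, where $Z$ is generated by the $r$-cycle induced by $y^k$. Let $c$ run over the sizes of the classes. Then $\sum c$ is at most the number $(r-1)!$ of $r$-cycles in $\operatorname{Sym}(B)$, and $(r-1)!\le(r/2)^{r-1}$ because the arithmetic mean of $1,\dots,r-1$ is $r/2$. By Lemma~\ref{lem:pattern} all $m$-cycles lie in at most $\sum c\cdot c^{k-1}\le(\sum c)^k\le(r/2)^{m-m/r}$ upper subgroups, so \eqref{eq:cycles} gives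
\begin{equation}\label{eq:large}
h<(r/2)^{m-m/r}+2^{m-1} .
\end{equation}
If $r\le2n$, the right side is at most $n^{m-1}+2^{m-1}\le n^m\le h$, a contradiction. So $r>2n\ge10$. Now \eqref{eq:large} gives $h<(r/2)^m+2^{m-1}\le2(r/2)^m\le r^m$.
\end{proof}

To pay for a point $z$ of a large member we want $\tau(z^m)$ to stabilize a subgroup of $S$ with few conjugates. The upper bound $h<r^m$ provides one.

\begin{lemma}\label{lem:claim}
Suppose that $\mathcal K$ has a member of large type with parts of size $r$. Then every $a\in\tau(x^m)\operatorname{Inn}(S)$ stabilizes a subgroup $M$ with $1<M<S$ and $|N_S(M)|^{r-1}\ge|S|$.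
\end{lemma}

\begin{proof}
Suppose that $a$ is a counterexample, and let $F=\{z\in xN:\tau(z^m)=a\}$. By Lemma~\ref{lem:slice} for the partition into singletons, $F$ has one point in each slice, so $|F|=|S|^{m-1}$. Let $H'\in\mathcal K$ meet $F$ in a point $z$. If $H'$ is of product type with $H'\cap N=\prod M_i$, then $z^m\in H'\cap\Gamma$ normalizes $H'\cap S=M_1=N_S(M_1)$, so $a$ stabilizes $M_1$. Hence $|M_1|^{r-1}<|S|$ and $|F\cap H'|\le|M_1|^m<|S|^{m/(r-1)}\le|S|^{m/2}$. If $H'$ is of diagonal type with parts of size $r'\ge2$, then $|F\cap H'|\le|S|^{m/r'}\le|S|^{m/2}$. As $F\subseteq\bigcup\mathcal K$ and $m\ge10$,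
\[
h\ge|S|^{m/2-1}\ge|S|^{2m/5} .
\]
With $h<r^m$ this gives $|S|<r^{5/2}$. Moreover $r^{5/2}\le2^{r-1}$ for $r\ge11$: we have $11^{5/2}<402<2^{10}$, and passing from $r$ to $r+1$ multiplies the left side by $(1+1/r)^{5/2}\le\exp(5/22)<2$. So $|S|<2^{r-1}$. By Corollary~\ref{cor:R}(b), $a$ stabilizes some $M$ with $1<M<S$, and $|N_S(M)|^{r-1}\ge|M|^{r-1}\ge2^{r-1}>|S|$. This contradicts the choice of $a$.
\end{proof}

\section{Absorbing the members of cyclic type}\label{sec:join}

Let $\mathcal B_1,\dots,\mathcal B_s$ ($s\ge0$) be the partitions of the members of $\mathcal K$ of cyclic type. Let $\mathcal E$ be their join, the finest partition that is coarser than all of them (the singletons if $s=0$). Two points lie in the same part of $\mathcal E$ if and only if they are joined by a \emph{chain}, a sequence of points in which consecutive points lie in a common part of some $\mathcal B_j$. The partition $\mathcal E$ is $P$-invariant, since every $\mathcal B_j$ is. From now on $E,e,b,K,K_i,\psi,W,f$ and the slices of Section~\ref{sec:slices} refer to this $\mathcal E$. Put $D=W/\operatorname{Inn}(K)$, and for generic $y$ let $d_y\in D$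 be the image of $y^e\in\Gamma_E$.

The group $D$ replaces $A$, and to apply Lemma~\ref{lem:power} we need it to be cyclic. This holds for two reasons: regularity rigidifies the action on $E$, and the diagonal subgroups tie together the outer actions on the factors of $K$.

\begin{lemma}\label{lem:D}
\begin{enumerate}
\item[(a)] $\Gamma$ acts trivially on $E$.
\item[(b)] An element $\gamma\in\Gamma$ that induces an inner automorphism on $S$ induces an inner automorphism on $K$.
\item[(c)] $D=\langle d_y\rangle$ for every generic $y$.
\end{enumerate}
\end{lemma}

\begin{proof}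
(a) Let $\gamma\in\Gamma$ fix a point $i$, and let $i\in B\in\mathcal B_j$. Then $\gamma$ stabilizes $B$. The group induced by $\Gamma_B$ on $B$ is regular, because conjugation in $X$ carries it to the group induced on the part of $\mathcal B_j$ containing $1$. So $\gamma$ fixes $B$ pointwise. Starting from $i=1$ and moving along chains, we see that $\gamma$ fixes every point of $E$.

(b) By (a), every element of $\Gamma$ normalizes each $S_l$ with $l\in E$. Suppose that $\gamma\in\Gamma$ is inner on $S_i$ for some $i\in E$, and let $i\in B\in\mathcal B_j$, so that $B\subseteq E$. Let $H\in\mathcal K$ be of cyclic type with partition $\mathcal B_j$ and $L=H\cap N$. Write $\gamma=\eta\nu$ with $\eta\in H$, $\nu\in N$. Then $\eta\in\Gamma$; let $\alpha_l$ be the automorphism it induces on $S_l$ ($l\in B$). The element $\nu$ is inner on each factor, so $\alpha_i$ is inner. Write $L_B=L\cap S_B$ as in \eqref{eq:diag}. Since $\eta$ normalizes $L_B$, the element $\prod_ls^{\varphi_l\alpha_l}$ lies in $L_B$; its $i$-th component is $s^{\alpha_i}$, so $s^{\varphi_l\alpha_l}=s^{\alpha_i\varphi_l}$ for all $s\in S_i$. Thus $\alpha_l=\varphi_l^{-1}\alpha_i\varphi_l$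 is inner, and $\gamma=\eta\nu$ is inner on each $S_l$, $l\in B$. Starting from $i=1$ and moving along chains, we find that $\gamma$ is inner on every factor of $K$, hence on $K$.

(c) We have $\Gamma\le\Gamma_E$; let $D_1$ be the image of $\Gamma$ in $D$. An element of $\Gamma_E$ that is inner on $K$ normalizes $S\trianglelefteq K$, so the kernel of $\Gamma_E\to D$ lies in $\Gamma$. Hence $\Gamma$ is the full preimage of $D_1$, and $|D:D_1|=|\Gamma_E:\Gamma|=b$, as $\Gamma_E$ is transitive on $E$. Restriction to $S$ induces a surjective homomorphism $\rho\colon D_1\to A$, which is injective by (b). So $|D|=b|A|$. For generic $y$ we have $d_y^{\,i}\in D_1$ if and only if $y^{ei}$ fixes $1$, that is, $m\mid ei$, that is, $b\mid i$. So $b$ divides the order of $d_y$, and $\rho(d_y^{\,b})=t_y$ has order $|A|$. Hence $d_y$ has order $b|A|=|D|$.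
\end{proof}

A block $B$ of a large member cannot be absorbed in this way, because $\Gamma$ acts non-trivially on it. For the same reason it is transverse to $\mathcal E$, which bounds $b$.

\begin{lemma}\label{lem:transverse}
If $H\in\mathcal K$ is of large type with parts of size $r$, then $rb\le m$.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be the partition of $H$ and $1\in B\in\mathcal B$. The block $B\cap E$ lies in the minimal block $B$, so it is $B$ or $\{1\}$. If $B\subseteq E$, the stabilizer of $1$ in $P_B$, which is induced by $\Gamma$, is trivial by Lemma~\ref{lem:D}(a). Then $|P_B|=r$, and $P_B$ is generated by the $r$-cycle induced by $x^{m/r}$, which is excluded for large type. So $B\cap E=\{1\}$. If $B$ meets $E'\in\mathcal E$ in a point $i$, an element of $P$ taking $i$ to $1$ maps $B$ to $B$ and $E'$ to $E$, so $|B\cap E'|=1$. Hence $r\le e=m/b$.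
\end{proof}

\section{Averaging over slices}\label{sec:averaging}

We now carry out the argument of Example~\ref{ex:m2} with $K$ in place of $S$. For each slice $\Sigma$ we define a set $\mathcal Y_\Sigma$ of subgroups $Y$ with $1<Y<K$. Each $H\in\mathcal K$ that meets $\Sigma$ contributes as follows; by Lemmas~\ref{lem:types} and~\ref{lem:dichotomy} it is of product, cyclic or large type. Let $L=H\cap N$.

\emph{Product or cyclic type.} The contribution is $Y_H=L\cap K=H\cap K$. We have $L=\prod_i(L\cap K_i)$, in the cyclic case because the partition of $H$ refines $\mathcal E$. The group $Y_H$ is the product of the $M_l$ with $l\in E$, or of the $L_B$ with $B\subseteq E$, so $1<Y_H<K$. An element of $N_K(Y_H)$ centralizes $L\cap K_i$ for $i\ne0$, so it lies in $N_N(L)=L$; thus $N_K(Y_H)=Y_H$. For $z\in H\cap\Sigma$, the element $z^e$ normalizes $L$ and $K$, so $f(z)$ stabilizes $Y_H$.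

\emph{Large type, with parts of size $r$.} Each $z\in H\cap\Sigma$ contributes a subgroup $Y_z$. Since $\tau(z^m)\in\tau(x^m)\operatorname{Inn}(S)$, Lemma~\ref{lem:claim} gives $M$ with $1<M<S$, stabilized by $\tau(z^m)$, with $|N_S(M)|^{r-1}\ge|S|$. The element $z^e$ induces a $b$-cycle on $E$, so the groups $M^{z^{ie}}$ ($0\le i<b$) lie in the $b$ distinct factors of $K$. Let $Y_z=\prod_{i=0}^{b-1}M^{z^{ie}}$. Then $1<Y_z<K$ and $|K:N_K(Y_z)|=|S:N_S(M)|^b$. As $z^{eb}=z^m$ normalizes $M$, conjugation by $z^e$ permutes the factors of $Y_z$, so $f(z)$ stabilizes $Y_z$.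

Since $\Sigma\subseteq\bigcup\mathcal K$, Lemma~\ref{lem:slice} and the construction give:
\begin{equation}\label{eq:Y}
\begin{gathered}
\text{every $w\in\psi(x^e)\operatorname{Inn}(K)$ stabilizes some $Y\in\mathcal Y_\Sigma$,}\\
\text{and every $Y\in\mathcal Y_\Sigma$ is stabilized by some such $w$.}
\end{gathered}
\end{equation}
Define $\operatorname{cost}(\Sigma)=\sum_{Y\in\mathcal Y_\Sigma}|K:N_K(Y)|^{e-1}$. The next two lemmas show that some slice is cheap and that the cost bounds the number of subgroups needed.

\begin{lemma}\label{lem:average}
Some slice $\Sigma$ has $\operatorname{cost}(\Sigma)\le h$.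
\end{lemma}

\begin{proof}
There are $|K|^{e-1}$ slices, so it suffices to show that the contributions of each $H\in\mathcal K$ add at most $|K|^{e-1}$ to $\sum_\Sigma\operatorname{cost}(\Sigma)$.

Let $H$ be of product or cyclic type. If $z\in H\cap\Sigma$, then $\Sigma=zK$ and $H\cap\Sigma=zY_H$ has $|Y_H|$ points. Also $L\cap K_i=Y_H^{\,z^i}$, so $|H\cap xN|=|L|=|Y_H|^e$. Hence $H$ meets exactly $|Y_H|^{e-1}$ slices and adds at most $|K:Y_H|^{e-1}$ in each. The total is at most $|K|^{e-1}$.

Let $H$ be of large type. It has $|L|=|S|^{m/r}$ points in $xN$. As $b(e-1)=m-b$, each point adds at most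
\[
|S:N_S(M)|^{m-b}\le|S|^{(m-b)\left(1-\frac1{r-1}\right)} .
\]
The inequality $rb\le m$ of Lemma~\ref{lem:transverse} is equivalent to $m(r-1)\le r(m-b)$, that is, to $\frac mr\le\frac{m-b}{r-1}$. So the total is at most $|S|^{m-b}=|K|^{e-1}$.
\end{proof}

\begin{lemma}\label{lem:final}
For every slice $\Sigma$, the generic elements lie in a union of at most $\operatorname{cost}(\Sigma)$ proper subgroups of $X$.
\end{lemma}

\begin{proof}
Let $Y\in\mathcal Y_\Sigma$, stabilized by $w\in\psi(x^e)\operatorname{Inn}(K)$ according to \eqref{eq:Y}. The image of $w$ in $D$ is $d_x$, so $W=\langle w\rangle\operatorname{Inn}(K)$ by Lemma~\ref{lem:D}(c). Hence the subgroups $Y^\gamma$ with $\gamma\in\Gamma_E$ are exactly the $|K:N_K(Y)|$ conjugates of $Y$ under $K$. For $E'\in\mathcal E$ choose $g_0\in X$ with $E^{g_0}=E'$. The elements $g$ with $E^g=E'$ form the coset $\Gamma_Eg_0$, so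
\[
\mathcal Z(Y,E')=\{Y^g:g\in X,\ E^g=E'\}=\{(Y^\kappa)^{g_0}:\kappa\in K\}
\]
is a set of $|K:N_K(Y)|$ subgroups of $S_{E'}$. Let $\mathcal F_Y$ be the set of normalizers $N_X\bigl(\prod_{E'\in\mathcal E}Y_{E'}\bigr)$ with $Y_E=Y$ and $Y_{E'}\in\mathcal Z(Y,E')$ for $E'\ne E$. They are proper subgroups, since $1<\prod Y_{E'}<N$ and $N$ is minimal normal, and $|\mathcal F_Y|\le|K:N_K(Y)|^{e-1}$. So $\mathcal F=\bigcup_{Y\in\mathcal Y_\Sigma}\mathcal F_Y$ has at most $\operatorname{cost}(\Sigma)$ members.

Let $y$ be generic. By Lemma~\ref{lem:D}(c) both $d_x$ and $d_y$ generate $D=W/\operatorname{Inn}(K)$. By Lemma~\ref{lem:power}, $\psi(y^e)$ is a power of some $w\in\psi(x^e)\operatorname{Inn}(K)$, and $w$ stabilizes some $Y\in\mathcal Y_\Sigma$ by \eqref{eq:Y}. Then $Y^{y^e}=Y$, so $y$ normalizes $\prod_{i=0}^{e-1}Y^{y^i}$. The sets $E^{y^i}$ ($0\le i<e$) are the $e$ parts of $\mathcal E$, and $Y^{y^i}\in\mathcal Z(Y,E^{y^i})$. So the normalizer of this product belongs to $\mathcal F_Y$ and contains $y$.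
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
By Lemmas~\ref{lem:average} and~\ref{lem:final} the generic elements lie in at most $h$ proper subgroups, and by Lemma~\ref{lem:generic} the other elements lie in at most $h-1$ proper subgroups. Hence $\sigma(X)\le2h-1$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:B} and of Corollary~\ref{cor:C}.

\begin{thebibliography}{9}

\bibitem{AG}
M.~Aschbacher and R.~Guralnick, \emph{On abelian quotients of primitive groups}, Proc. AMS \textbf{107} (1989), 89--95.

\bibitem{Lev}
A.~Lev, \emph{On large subgroups of finite groups}, J. Algebra \textbf{152} (1992), 434--438.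

\bibitem{Rowley}
P.~Rowley, \emph{Finite groups admitting a fixed-point-free automorphism group}, J. Algebra \textbf{174} (1995), 724--727.

\bibitem{problem}
\texttt{http://www.mat.unb.br/martino/doc/garonzi\_martino\_tesi.pdf}

\end{thebibliography}
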